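\title{K\"ahler differentials of finite projective dimension and complete intersections}

\begin{abstract}
Let $R$ be a reduced local algebra essentially of finite type over a perfect field $k$ of arbitrary characteristic. We prove that if the module of K\"ahler differentials $\Omega_k(R)$ has finite projective dimension, then $R$ is a complete intersection, as conjectured by Vasconcelos. The result is deduced from a bound: if $R=Q/I$ with $Q$ a regular local ring containing a field and $I\subseteq\mathfrak m_Q^2$, then every quotient of $I/I^2$ of finite projective dimension over $R$ is generated by $\operatorname{ht}I$ elements. To prove the bound we place a grade over the Yoneda algebra of the residue field between the two numbers. It is bounded below by means of a finite-dimensional ideal in the homotopy Lie algebra and above by means of a big Cohen--Macaulay module.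
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field and $R$ a commutative $k$-algebra. The module of K\"ahler differentials $\Omega_k(R)$ is the target of the universal $k$-derivation $\mathrm d\colon R\to\Omega_k(R)$: every $k$-linear derivation from $R$ to an $R$-module $M$ is $\phi\circ\mathrm d$ for a unique $R$-linear map $\phi\colon\Omega_k(R)\to M$. If $R$ is \emph{essentially of finite type} over $k$, that is, a localization of some $k[T_1,\dots,T_D]/(f_1,\dots,f_g)$, then $\Omega_k(R)$ is the cokernel of the Jacobian matrix $(\partial f_j/\partial T_i)\colon R^g\to R^D$. A local ring $R=Q/I$, with $Q$ a regular local ring, is a \emph{complete intersection} if $I$ is generated by a regular sequence, equivalently by $\operatorname{ht}I$ elements; this does not depend on the presentation.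

Suppose that $k$ is perfect and that $R$ is local and reduced. Then the projective dimension of $\Omega_k(R)$ measures how singular $R$ is. It is $0$ exactly when $R$ is regular (Remark~\ref{rem:regular}). The next value is described by the following criterion, which we use as a known fact.

\begin{theorem}[Known criterion]\label{thm:known}
Let $k$ be a perfect field and $R$ a reduced local $k$-algebra essentially of finite type. Then $R$ is a complete intersection if and only if $\operatorname{pd}_R\Omega_k(R)\le1$.
\end{theorem}

Which rings have $\operatorname{pd}_R\Omega_k(R)=2,3,\dots$? In dimension at most one there are none: by the Auslander--Buchsbaum formula a finite projective dimension is at most $\operatorname{depth}R\le\dim R$. A conjecture of Vasconcelos, which we take from \cite{notes}, says that there are none in any dimension: if $\Omega_k(R)$ has finite projective dimension, then $R$ is a complete intersection. We prove this in every characteristic.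

\begin{theorem}\label{thm:main}
Let $k$ be a perfect field and $R$ a reduced local $k$-algebra essentially of finite type. If $\operatorname{pd}_R\Omega_k(R)<\infty$, then $R$ is a complete intersection.
\end{theorem}

\begin{example}\label{ex:nonreduced}
Reducedness cannot simply be dropped. Let $\operatorname{char}k=p>0$ and $R=k[x,y]/(x^{2p},x^py^p,y^{2p})$. All partial derivatives of the relations vanish, so $\Omega_k(R)\cong R^2$ is free. But the defining ideal has height $2$ and three minimal generators.
\end{example}

Differentials enter the proof only through the conormal sequence, which presents the first syzygy of $\Omega_k(R)$ as a quotient of the conormal module $I/I^2$. The core of the paper is a statement about such quotients. We write $\mu(-)$ for the minimal number of generators of a module.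

\begin{theorem}\label{thm:bound}
Let $(Q,\mathfrak m_Q,K)$ be a regular local ring containing a field, $I\subseteq\mathfrak m_Q^2$ an ideal, $R=Q/I$, and let $Z$ be a quotient of the $R$-module $I/I^2$ with $\operatorname{pd}_RZ<\infty$. Then $\mu(Z)\le\operatorname{ht}I$.
\end{theorem}

The bound is attained: if $I$ is generated by a regular sequence, then $Z=I/I^2$ is free of rank $\operatorname{ht}I$. It needs the hypothesis on $Z$: the quotient $I/\mathfrak m_QI$ has $\mu(I)$ generators, which is more than $\operatorname{ht}I$ unless $R$ is a complete intersection.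

The two sides of the inequality are hard to compare directly, so we place a third number between them. Recall that for a proper ideal $\mathfrak a$ of a Noetherian ring $S$, the least $m$ with $\operatorname{Ext}^m_S(S/\mathfrak a,S)\ne0$ is the maximal length of a regular sequence in $\mathfrak a$. We use the same invariant over the noncommutative Yoneda algebra $\mathcal E=\operatorname{Ext}_R(K,K)$. Let $\mathcal K$ be the Koszul complex on minimal generators of the maximal ideal of $R$, and let $\gamma$ be the least $m$ with $\operatorname{Ext}^m_{\mathcal E}(\operatorname{Ext}_R(\mathcal K,K),\mathcal E)\ne0$. We prove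
\[
\mu(Z)\le\gamma\le\operatorname{ht}I .
\]
For the lower bound, the functionals $Z\to K$ give $\mu(Z)$ independent elements of $\mathcal E^2$. Finite projective dimension of $Z$ makes them almost central, and they then behave like a regular sequence (Sections~\ref{sec:closure}--\ref{sec:lower}). For the upper bound, $\mathcal K$ can be assembled from complexes of $K$-vector spaces in $\operatorname{ht}I+1$ steps, and this limits $\gamma$ (Sections~\ref{sec:steps} and~\ref{sec:upper}). Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:bound}, Section~\ref{sec:setup} fixes the notation, and Section~\ref{sec:model} carries out both bounds by hand for $K[t]/(t^a)$.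

Besides Theorem~\ref{thm:known} and textbook facts, which we recall as they are needed, the proof uses two published results: the theorem of Gulliksen and Schoeller that the acyclic closure of the residue field is a minimal resolution \cite[\S6.3]{avramov}, and Hochster's theorem on the existence of big Cohen--Macaulay modules \cite[\S\S8.4--8.5]{bh}.

\section{From conormal quotients to differentials}\label{sec:reduction}

We need three standard facts about differentials, together with the compatibility of $\Omega_k(-)$ with localization.
\begin{itemize}
\item[(D1)] For a $k$-algebra $Q$ and $R=Q/I$, the sequence $I/I^2\to R\otimes_Q\Omega_k(Q)\to\Omega_k(R)\to0$, with first map $f\mapsto1\otimes\mathrm df$, is exact.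
\item[(D2)] If $k$ is perfect and $Q$ is a regular local $k$-algebra essentially of finite type, then $\Omega_k(Q)$ is free of finite rank.
\item[(D3)] If $(S,\mathfrak n)$ is a local $k$-algebra essentially of finite type whose residue field is separable over $k$, then $\mathfrak n/\mathfrak n^2\to(S/\mathfrak n)\otimes_S\Omega_k(S)$ is injective. Every field extension of a perfect field is separable.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:bound}]
Write $R=Q'/J$ with $(Q',\mathfrak n)$ a localization of a polynomial ring over $k$ at a prime ideal. Choose $f_1,\dots,f_a\in J$ whose classes form a basis of $(J+\mathfrak n^2)/\mathfrak n^2$. They are part of a regular system of parameters, so $Q=Q'/(f_1,\dots,f_a)$ is regular. Every element of $J$ is congruent modulo $\mathfrak n^2$ to a combination of the $f_i$, so $I=J/(f_1,\dots,f_a)$ lies in $\mathfrak m_Q^2$. Thus $R=Q/I$ as in Theorem~\ref{thm:bound}.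

Let $Z$ be the image of $I/I^2\to R\otimes_Q\Omega_k(Q)$. By (D1) and (D2) there is an exact sequence
\begin{equation}\label{eq:syzygy}
0\to Z\to R^D\to\Omega_k(R)\to0 ,
\end{equation}
so $\operatorname{pd}_RZ<\infty$. The hypothesis concerns this image and not $I/I^2$ itself, which is why Theorem~\ref{thm:bound} is stated for quotients. It gives $\mu(Z)\le c$, where $c=\operatorname{ht}I$. We compute the rank of $Z$.

Let $\mathfrak p$ be a minimal prime of $R$ and $\mathfrak P$ its preimage in $Q$. Since $R$ is reduced, $R_{\mathfrak p}$ is a field, and so $I_{\mathfrak P}=\mathfrak PQ_{\mathfrak P}$. Fact (D3), applied to $S=Q_{\mathfrak P}$, shows that $Z_{\mathfrak p}\cong\mathfrak PQ_{\mathfrak P}/\mathfrak P^2Q_{\mathfrak P}$. As $Q_{\mathfrak P}$ is regular,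
\begin{equation}\label{eq:rank}
\dim_{R_{\mathfrak p}}Z_{\mathfrak p}=\operatorname{ht}\mathfrak P .
\end{equation}
Localizing a finite free resolution $0\to R^{b_s}\to\cdots\to R^{b_0}\to Z\to0$ at $\mathfrak p$ shows that this number is $\sum_i(-1)^ib_i$, which does not depend on $\mathfrak p$. So all minimal primes of $I$ have the same height, which must be $c$, and $\dim Z_{\mathfrak p}=c$ for every minimal prime $\mathfrak p$ of $R$.

Choose a surjection $R^c\to Z$, with kernel $C$. At each minimal prime it is a surjection between vector spaces of dimension $c$, so $C_{\mathfrak p}=0$. If $C\ne0$, then $C\subseteq R^c$ has an associated prime, which is associated to $R$ and hence minimal because $R$ is reduced; at this prime $C$ would not vanish. So $C=0$ and $Z\cong R^c$. By \eqref{eq:syzygy}, $\operatorname{pd}_R\Omega_k(R)\le1$, and Theorem~\ref{thm:known} shows that $R$ is a complete intersection.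
\end{proof}

Perfectness of $k$ and reducedness of $R$ are used only in this section. In Example~\ref{ex:nonreduced} we have $Z=0$ and $c=2$: the bound $\mu(Z)\le c$ holds, but \eqref{eq:rank} fails.

\begin{remark}\label{rem:regular}
For $k$ perfect and $R$ reduced, $\Omega_k(R)$ is free if and only if $R$ is regular. One direction is (D2). Conversely, if $\Omega_k(R)$ is free, then \eqref{eq:syzygy} splits. Since $I\subseteq\mathfrak m_Q^2$, the product rule puts $Z$ inside $\mathfrak m_QR^D$, and a direct summand of $R^D$ contained in $\mathfrak m_QR^D$ is zero by Nakayama's lemma. Then \eqref{eq:rank} gives $\operatorname{ht}\mathfrak P=0$, so $I\subseteq\mathfrak P=0$ in the domain $Q$.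
\end{remark}

\section{The Yoneda algebra and the number \texorpdfstring{$\gamma$}{gamma}}\label{sec:setup}

From now on $Q,I,R,Z$ are as in Theorem~\ref{thm:bound}, $\mathfrak m$ is the maximal ideal of $R$, and we may assume $Z\ne0$. Put
\[
n=\dim Q,\qquad d=\dim R,\qquad c=\operatorname{ht}I=n-d,\qquad r=\mu(Z),\qquad s=\operatorname{pd}_RZ .
\]
Because $I\subseteq\mathfrak m_Q^2$, we have $\mathfrak m_Q/\mathfrak m_Q^2=\mathfrak m/\mathfrak m^2$. So elements of $Q$ form a regular system of parameters if and only if their images generate $\mathfrak m$ minimally. Fix such elements $t_1,\dots,t_n$, with images $\bar t_i\in R$. This is how the hypothesis $I\subseteq\mathfrak m_Q^2$ is used.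

\subsection*{Complexes}
Complexes are graded homologically. The shift $N[m]$ has $N[m]_i=N_{i-m}$ and differential $(-1)^m\partial$. For $R$-complexes $M,N$, let $\operatorname{Hom}_R(M,N)^m$ be the module of maps $f$ of degree $-m$, that is, of families $M_i\to N_{i-m}$, with differential $f\mapsto\partial f-(-1)^mf\partial$. Its cycles are the \emph{chain maps of degree $-m$}; they are the chain maps $M\to N[m]$ with the same underlying function. Its boundaries are the null-homotopic maps, and $f\simeq f'$ means that $f-f'$ is a boundary. Tensor products carry the usual signs: $\partial(u\otimes v)=\partial u\otimes v+(-1)^{|u|}u\otimes\partial v$ and $(f\otimes g)(u\otimes v)=(-1)^{|g||u|}fu\otimes gv$. We use throughout: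
\begin{itemize}
\item[(F)] If $F$ is a bounded below complex of free $R$-modules, then $F\otimes_R-$ and $\operatorname{Hom}_R(F,-)$ preserve quasi-isomorphisms, and $H^m\operatorname{Hom}_R(F,N)=\operatorname{Hom}_{D(R)}(F,N[m])$, where $D(R)$ is the derived category.
\end{itemize}
For $M\in D(R)$ put
\[
h^m(M)=\operatorname{Hom}_{D(R)}(M,K[m]),\qquad\kappa^m(M)=\operatorname{Hom}_{D(R)}(K,M[m]),
\]
and $h(M)=\bigoplus_mh^m(M)=\operatorname{Ext}_R(M,K)$, $\kappa(M)=\bigoplus_m\kappa^m(M)=\operatorname{Ext}_R(K,M)$. Both functors turn exact triangles into long exact sequences. The Yoneda algebra is $\mathcal E=h(K)$; it is a graded $K$-algebra, and $h(M)$ is a graded left $\mathcal E$-module, by $u\cdot\varphi=u[m]\circ\varphi$ for $\varphi\in h^m(M)$. If $\varepsilon\colon\mathcal X\to K$ is a free resolution, then (F) identifies $\mathcal E$ with $H\operatorname{Hom}_R(\mathcal X,\mathcal X)$ and $h(F)$ with $H\operatorname{Hom}_R(F,\mathcal X)$ for $F$ as in (F). With our conventions the product and the action become composition of functions, with no signs.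

\subsection*{Graded modules}
Let $S$ be a graded $K$-algebra. Modules over $S$ are graded left modules. A homomorphism of degree $m$ is a map $\Phi$ that raises degrees by $m$ and satisfies $\Phi(uy)=u\Phi(y)$ without sign; a \emph{shift} of a module changes the grading and not the action. $\operatorname{Hom}_S(Y,Y')$ is the direct sum over $m$ of the spaces of homomorphisms of degree $m$, and $\operatorname{Ext}_S^i(Y,Y')$ is its derived functor, computed by a graded free resolution of $Y$ or a graded injective resolution of $Y'$. For homogeneous $u,v\in S$ the \emph{bracket} is $[u,v]=uv-(-1)^{|u||v|}vu$.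

\subsection*{The Koszul complex}
Let $\mathcal K$ be the Koszul complex on $\bar t_1,\dots,\bar t_n$: the exterior algebra over $R$ on $x_1,\dots,x_n$ of degree $1$, with the derivation $\partial x_i=\bar t_i$. The identity $\partial(x_iu)+x_i\partial u=\bar t_iu$ shows that $\mathfrak mH(\mathcal K)=0$. The Koszul complex $\mathcal K^Q$ on $t_1,\dots,t_n$ over $Q$ is a free resolution of $K$, and $\mathcal K=R\otimes_Q\mathcal K^Q$. Define
\[
\gamma=\inf\{m:\operatorname{Ext}^m_{\mathcal E}(h(\mathcal K),\mathcal E)\ne0\}\in\{0,1,2,\dots\}\cup\{\infty\}.
\]
Theorem~\ref{thm:bound} is the conjunction of the following two statements.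

\begin{proposition}\label{prop:lower}
$\gamma\ge r$.
\end{proposition}

\begin{proposition}\label{prop:upper}
$\gamma\le c$.
\end{proposition}

The module $Z$ enters only in the first, and the field contained in $Q$ only in the second.

\section{The argument in one variable}\label{sec:model}

Let $a\ge2$, $Q=K[t]_{(t)}$, $I=(t^a)$ and $Z=I/I^2$, which is free on the class of $t^a$. Here $r=c=1$. The minimal resolution $\mathcal X$ of $K$ over $R=K[t]/(t^a)$ has rank one in each degree. Name the basis elements $y^{(i)}$ in degree $2i$ and $xy^{(i)}$ in degree $2i+1$, with $y^{(0)}=1$ and $y^{(-1)}=0$, and set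
\[
\partial(xy^{(i)})=t\,y^{(i)},\qquad\partial y^{(i)}=t^{a-1}xy^{(i-1)} .
\]
This is a resolution because $t$ and $t^{a-1}$ generate each other's annihilators. The subcomplex spanned by $1$ and $x$ is $\mathcal K$.

\emph{An operator from the relation.} Let $\tilde{\mathcal X}$ be the free $Q$-module on the same basis and $\tilde\partial$ the map given by the same formulas. It is no longer a differential: $\tilde\partial^2=t^a\tilde\chi$, where $\tilde\chi$ sends $y^{(i)}$ to $y^{(i-1)}$ and $xy^{(i)}$ to $xy^{(i-1)}$. Since $\tilde\partial$ commutes with $\tilde\partial^2$ and $t^a$ can be canceled, the reduction $\chi$ of $\tilde\chi$ is a chain map of degree $-2$, and it defines a class $\chi\in\mathcal E^2$.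

\emph{The operator is central.} Let $f$ be a chain map $\mathcal X\to\mathcal X$ of degree $-j$. Lift it to a $Q$-linear map $\tilde f$ and put $\tilde g=\tilde\partial\tilde f-(-1)^j\tilde f\tilde\partial$. Expanding the right side, the two terms $\tilde\partial\tilde f\tilde\partial$ cancel and we get the formal identity
\begin{equation}\label{eq:lift}
\tilde\partial^2\tilde f-\tilde f\tilde\partial^2=\tilde\partial\tilde g+(-1)^j\tilde g\tilde\partial .
\end{equation}
As $f$ is a chain map, $\tilde g=t^a\tilde g'$. Canceling $t^a$ and reducing modulo $I$ gives $\chi f-f\chi=\partial g'+(-1)^jg'\partial$, a boundary. So $\chi$ is central in $\mathcal E$. It is also a nonzerodivisor: by minimality $\mathcal E^i=\operatorname{Hom}_R(\mathcal X_i,K)$, and $u\mapsto u\chi$ is the dual of the surjection $\chi\colon\mathcal X_{i+2}\to\mathcal X_i$.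

\emph{Both bounds from one triangle.} The exact sequence $0\to\mathcal K\to\mathcal X\xrightarrow{\chi}\mathcal X[2]\to0$ gives a triangle
\[
\mathcal K\to K\xrightarrow{\ \chi\ }K[2]\to\mathcal K[1].
\]
Apply $h$. Since right multiplication by $\chi$ is injective, the long exact sequence yields a free resolution $0\to\mathcal E\xrightarrow{\cdot\chi}\mathcal E\to h(\mathcal K)\to0$, up to a shift of the first term. Applying $\operatorname{Hom}_{\mathcal E}(-,\mathcal E)$ and evaluating at $1$, we see that $\operatorname{Ext}_{\mathcal E}(h(\mathcal K),\mathcal E)$ is the cohomology of $\mathcal E\xrightarrow{\chi\cdot}\mathcal E$. As $\chi$ is a central nonzerodivisor, $\operatorname{Ext}^0=0$; this is $\gamma\ge1$. Now apply $\kappa$ to the triangle. The map $\kappa(K)\to\kappa(K[2])$ is the same map $\mathcal E\xrightarrow{\chi\cdot}\mathcal E$. If $\operatorname{Ext}^0$ and $\operatorname{Ext}^1$ both vanished, it would be bijective, and $\kappa(\mathcal K)$ would be zero. But the chain map $K[1]\to\mathcal K$, $1\mapsto t^{a-1}x$, is nonzero on homology. This is $\gamma\le1$.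

In general three things change. A functional $Z\to K$ need not lift to a map $Z\to R$, so the operators are not central, and the failure must be controlled by $\operatorname{pd}_RZ$. The algebra $\mathcal E$ is large and noncommutative, so a structure theorem is needed to see that the operators are regular. And $\mathcal K$ is no longer the cone of a map between shifts of $K$; what survives is that it is built from vector spaces in $c+1$ steps.

\section{The acyclic closure and the structure of \texorpdfstring{$\mathcal E$}{E}}\label{sec:closure}

To find generators of $\mathcal E$ we use a resolution of $K$ that is an algebra, and we single out the chain maps that are derivations.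

\subsection*{Free $\Gamma$-algebras}
Let $S$ be a commutative ring and $X=\bigsqcup_{j\ge1}X_j$ a graded set of variables with each $X_j$ finite. The graded $S$-algebra $S\langle X\rangle$ is generated by the odd variables $x$ and by symbols $x^{(i)}$, $i\ge1$, of degree $i|x|$ for the even variables $x=x^{(1)}$, subject to
\[
uv=(-1)^{|u||v|}vu\ \ (u,v\text{ generators}),\qquad x^2=0\ \ (x\text{ odd}),\qquad x^{(i)}x^{(l)}=\tbinom{i+l}{i}x^{(i+l)}\ \ (x\text{ even}).
\]
Put $x^{(0)}=1$ for all $x$, $x^{(1)}=x$ for odd $x$, and $x^{(i)}=0$ for $i<0$. If $X=\{x_1,x_2,\dots\}$, the \emph{monomials} $x^{(b)}=x_1^{(b_1)}\cdots x_m^{(b_m)}$, with $b_q\le1$ for odd $x_q$, form an $S$-basis. Every element of odd degree has square zero, in every characteristic: a monomial of odd degree contains an odd variable, and two such monomials anticommute.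

A \emph{$\Gamma$-derivation of degree $-j$} is an $S$-linear map $\theta\colon S\langle X\rangle\to S\langle X\rangle$ of degree $-j$ with $\theta(uv)=\theta(u)v+(-1)^{j|u|}u\,\theta(v)$ for homogeneous $u,v$, and $\theta(x^{(i)})=x^{(i-1)}\theta(x)$ for even $x\in X$.

\begin{lemma}\label{lem:der}
Let $\theta,\theta'$ be $\Gamma$-derivations of degrees $-j,-j'$.
\begin{itemize}
\item[(a)] A $\Gamma$-derivation of degree $-j$ is determined by its values on $X$, and these can be any elements of the right degrees.
\item[(b)] $\theta$ vanishes on $S\langle X_{<j}\rangle$.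
\item[(c)] $[\theta,\theta']=\theta\theta'-(-1)^{jj'}\theta'\theta$ is a $\Gamma$-derivation. If $j$ is odd, $\theta^2$ is a $\Gamma$-derivation.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Uniqueness follows from the two rules. For existence, the values $\theta(x)$ and $x^{(i-1)}\theta(x)$ on the generators define a derivation from the free associative algebra on the generators to $S\langle X\rangle$. It descends if it kills the relations. For generators $u,v$,
\[
\theta(vu)=\theta(v)u+(-1)^{j|v|}v\theta(u)=(-1)^{|u||v|}\bigl((-1)^{j|u|}u\theta(v)+\theta(u)v\bigr)=(-1)^{|u||v|}\theta(uv).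
\]
For odd $x$, the element $\theta(x)$ has the parity of $1+j$, so $\theta(x)x+(-1)^jx\theta(x)=0$. For even $x$, $\theta(x^{(i)}x^{(l)})=\bigl(\binom{i+l-1}{i-1}+\binom{i+l-1}{i}\bigr)x^{(i+l-1)}\theta(x)=\binom{i+l}{i}\theta(x^{(i+l)})$.

(b) For $x\in X_{<j}$ the element $\theta(x)$ has negative degree.

(c) Applying the product rule twice,
\[
\theta\theta'(uv)=\theta\theta'(u)v+(-1)^{j|u|+jj'}\theta'(u)\theta(v)+(-1)^{j'|u|}\theta(u)\theta'(v)+(-1)^{(j+j')|u|}u\,\theta\theta'(v).
\]
Exchanging $\theta$ and $\theta'$ and multiplying by $(-1)^{jj'}$ reproduces the two middle terms, so they cancel in $[\theta,\theta']$. If $\theta=\theta'$ and $j$ is odd, the two middle terms cancel each other. For even $x$,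
\[
\theta\theta'(x^{(i)})=x^{(i-2)}\theta(x)\theta'(x)+x^{(i-1)}\theta\theta'(x).
\]
The first term cancels in $[\theta,\theta']$ because $\theta(x)\theta'(x)=(-1)^{jj'}\theta'(x)\theta(x)$. For $\theta^2$ with $j$ odd it vanishes because $\theta(x)$ has odd degree.
\end{proof}

\subsection*{The acyclic closure}
The \emph{acyclic closure} of $K$ over $R$ is a complex $\mathcal X=R\langle X\rangle$ whose differential $\partial$ is a $\Gamma$-derivation of degree $-1$, constructed inductively: $X_1=\{x_1,\dots,x_n\}$ with $\partial x_i=\bar t_i$, and for $j\ge1$ the elements $\partial x$, $x\in X_{j+1}$, are cycles whose classes minimally generate $H_j(R\langle X_{\le j}\rangle)$. Then $R\langle X_1\rangle=\mathcal K$, the set $\partial X_2$ gives a $K$-basis of $H_1(\mathcal K)$, all $X_j$ are finite, and the augmentation $\varepsilon\colon\mathcal X\to K$ is both a free resolution and a homomorphism of algebras. The theorem of Gulliksen and Schoeller \cite[\S6.3]{avramov} states that this resolution is minimal: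
\[
\partial\mathcal X\subseteq\mathfrak m\mathcal X .
\]
Hence $\operatorname{Hom}_R(\mathcal X,K)$ has zero differential, and $f\mapsto\varepsilon f$ induces an isomorphism $\varepsilon_*\colon\mathcal E^i\to\operatorname{Hom}_R(\mathcal X_i,K)$. In particular $\dim_K\mathcal E^i$ is the number of monomials of degree $i$.

For $j\ge1$ let $\pi^j\subseteq\mathcal E^j$ be the space of classes of $\Gamma$-derivations of degree $-j$ that are chain maps, and let $\pi=\bigoplus_j\pi^j$. This is the \emph{homotopy Lie algebra} of $R$.

\begin{lemma}\label{lem:pi}
Let $j\ge1$.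
\begin{itemize}
\item[(a)] For $x\in X_j$ there is a $\Gamma$-derivation $\theta_x$ of degree $-j$ that is a chain map, with $\theta_x(x)=1$ and $\theta_x(x')=0$ for the other $x'\in X_j$.
\item[(b)] $\varepsilon_*$ maps $\pi^j$ isomorphically onto the space of $R$-linear maps $\mathcal X_j\to K$ that vanish on $R\langle X_{<j}\rangle_j$. The classes $[\theta_x]$, $x\in X_j$, form a basis of $\pi^j$.
\item[(c)] $\pi$ is closed under brackets and under squares of odd homogeneous elements.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We define $\theta=\theta_x$ on $R\langle X_{\le i}\rangle$ by induction on $i\ge j$, so that $[\partial,\theta]=0$. By Lemma~\ref{lem:der}, $[\partial,\theta]$ is a $\Gamma$-derivation, so it suffices that it vanish on variables. For $i=j$ and $x'\in X_{\le j}$ we have $\partial\theta(x')=0$, since $\theta(x')\in\{0,1\}$, and $\theta(\partial x')=0$, since $\partial x'\in R\langle X_{<j}\rangle$. For the step from $i$ to $i+1$, let $x''\in X_{i+1}$. We need an element $\theta(x'')$ with $\partial\theta(x'')=(-1)^j\theta(\partial x'')$. The right side has degree $i-j$ and is a cycle, as $\partial\theta\partial x''=\pm\theta\partial^2x''=0$.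 If $i>j$, it is a boundary because $\mathcal X$ is acyclic in positive degrees. If $i=j$, minimality gives $\partial x''\in\mathfrak m\mathcal X_j$, so $\theta(\partial x'')\in\mathfrak m=\partial\mathcal X_1$.

(b) We have $\mathcal X_j=RX_j\oplus R\langle X_{<j}\rangle_j$. By Lemma~\ref{lem:der}(b), $\varepsilon_*\pi^j$ lies in the stated space, and by (a) the maps $\varepsilon\theta_x$ form a basis of it.

(c) Composites of chain maps are chain maps; apply Lemma~\ref{lem:der}(c).
\end{proof}

For $R=K[t]/(t^a)$, the complex of Section~\ref{sec:model} is $R\langle x,y\rangle$ with $\partial x=t$ and $\partial y=t^{a-1}x$. Here $\theta_y=\chi$, and $\theta_x(y)=-t^{a-2}x$ solves the equation in the proof of (a). So $\theta_x^2(y)=-t^{a-2}$, and $[\theta_x]^2$ is $-\chi$ for $a=2$ and $0$ for $a>2$.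

\subsection*{A Poincar\'e--Birkhoff--Witt basis}
Given a totally ordered set of homogeneous elements of $\mathcal E$, an \emph{ordered monomial} is a product $w_1^{a_1}\cdots w_m^{a_m}$ with $w_1<\dots<w_m$ in the set, $a_q\ge1$, and $a_q=1$ if $w_q$ is odd. The empty product $1$ is included.

\begin{proposition}\label{prop:pbw}
For every totally ordered homogeneous basis of $\pi$, the ordered monomials form a $K$-basis of $\mathcal E$.
\end{proposition}

\begin{proof}
We first show that $\pi$ generates $\mathcal E$. Number $X=\{x_1,x_2,\dots\}$ with nondecreasing degrees and put $\theta_q=\theta_{x_q}$. Then $\theta_q(x_p)=0$ for $p<q$ and $\theta_q(x_q)=1$. Hence $\theta_q$ kills $R\langle x_1,\dots,x_{q-1}\rangle$, and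
\begin{equation}\label{eq:strip}
\theta_q\bigl(u\,x_q^{(i)}\bigr)=\pm u\,x_q^{(i-1)}\qquad\text{for homogeneous }u\in R\langle x_1,\dots,x_{q-1}\rangle .
\end{equation}
For an exponent vector $a$ as in the definition of monomials put $\Theta^a=\theta_1^{a_1}\cdots\theta_m^{a_m}$; the highest index acts first. Repeated use of \eqref{eq:strip} gives $\Theta^a(x^{(a)})=\pm1$. Order exponent vectors totally by declaring $b<a$ if $b_q<a_q$ at the highest index $q$ where they differ. If $b<a$, then the factors of $\Theta^a$ with index greater than $q$ turn $x^{(b)}$ into $\pm x_1^{(b_1)}\cdots x_q^{(b_q)}$, and $\theta_q^{a_q}$ kills this element by \eqref{eq:strip}. So in each degree $i$ the finite square matrix $\bigl(\varepsilon\Theta^a(x^{(b)})\bigr)$ is triangular with diagonal entries $\pm1$, and the $\varepsilon\Theta^a$ form a basis of $\operatorname{Hom}_R(\mathcal X_i,K)$. Thus $\pi$ generates $\mathcal E$.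

Now fix any ordered homogeneous basis of $\pi$. Words in the basis elements span $\mathcal E$. We show by induction on the length that every word is a combination of ordered monomials (\emph{straightening}). For basis elements $w,w'$ we have $ww'=\pm w'w+[w,w']$ with $[w,w']\in\pi$, so two adjacent letters can be exchanged, up to sign, modulo shorter words. Hence a word can be sorted modulo shorter words. If the sorted word has a repeated odd letter $w$, it is a combination of shorter words, because $w^2\in\pi$. So the ordered monomials span $\mathcal E$. By Lemma~\ref{lem:pi}(b), $\dim\pi^j=|X_j|$, so there are as many ordered monomials of degree $i$ as there are monomials $x^{(b)}$ of degree $i$, namely $\dim\mathcal E^i$.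
\end{proof}

Let $L=\pi^{\ge2}$, and let $U\subseteq\mathcal E$ be the subalgebra generated by $L$. It is connected, that is, $U=K\oplus U_+$ with $U_+$ the part of positive degree, and $K=U/U_+$ is a $U$-module.

\begin{corollary}\label{cor:U}
For every totally ordered homogeneous basis of $L$, the ordered monomials form a basis of $U$. Moreover $\mathcal E$ is free of rank $2^n$ on homogeneous elements, both as a right and as a left $U$-module.
\end{corollary}

\begin{proof}
$L$ is closed under brackets and squares of odd elements, so straightening inside $L$ shows that the ordered monomials span $U$. Extend the basis of $L$ to a basis of $\pi$ by placing a basis of the $n$-dimensional space $\pi^1$ first. By Proposition~\ref{prop:pbw}, the products $wu$, with $w$ one of the $2^n$ ordered monomials in the basis of $\pi^1$ and $u$ an ordered monomial in the basis of $L$, form a basis of $\mathcal E$. Taking $w=1$ gives independence, and $\mathcal E=\bigoplus_wwU$ is right free. Placing the basis of $\pi^1$ last gives $\mathcal E=\bigoplus_wUw$.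
\end{proof}

On the algebraic side, passing to the Koszul complex discards $\pi^1$.

\begin{lemma}\label{lem:koszul}
$h(\mathcal K)\cong\mathcal E\otimes_UK$ as left $\mathcal E$-modules, and $\gamma=\inf\{m:\operatorname{Ext}_U^m(K,U)\ne0\}$.
\end{lemma}

\begin{proof}
Restriction along the inclusion $\mathcal K=R\langle X_1\rangle\subseteq\mathcal X$ gives a left $\mathcal E$-linear map $\mathcal E=H\operatorname{Hom}_R(\mathcal X,\mathcal X)\to H\operatorname{Hom}_R(\mathcal K,\mathcal X)=h(\mathcal K)$. Composition with $\varepsilon$ identifies it with the restriction $\operatorname{Hom}_R(\mathcal X,K)\to\operatorname{Hom}_R(\mathcal K,K)$, both sides having zero differential. This map is surjective, since $\mathcal K$ is spanned by part of the monomial basis, and its target has dimension $2^n$. It kills $L$ by Lemma~\ref{lem:der}(b), hence also $\mathcal EL$, which equals $\mathcal EU_+$ because $U_+$ is spanned by nonempty words in $L$. By Corollary~\ref{cor:U}, $\mathcal E/\mathcal EU_+=\mathcal E\otimes_UK$ has dimension $2^n$. This proves the first claim.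

Let $P\to K$ be a graded free resolution over $U$. As $\mathcal E$ is right free, $\mathcal E\otimes_UP$ is a free resolution of $\mathcal E\otimes_UK$ over $\mathcal E$, and adjunction gives $\operatorname{Ext}^m_{\mathcal E}(\mathcal E\otimes_UK,\mathcal E)=\operatorname{Ext}^m_U(K,\mathcal E)$. As $\mathcal E$ is left free of rank $2^n$, this is a sum of $2^n$ shifts of $\operatorname{Ext}_U^m(K,U)$.
\end{proof}

\section{A finite-dimensional ideal from \texorpdfstring{$Z$}{Z}}\label{sec:ideal}

We generalize the operator $\chi$ of Section~\ref{sec:model}. With several relations nothing can be canceled, so we let the operator take values in the conormal module.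

Let $\tilde{\mathcal X}=Q\langle X\rangle$. By Lemma~\ref{lem:der}(a) there is a $\Gamma$-derivation $\tilde\partial$ of degree $-1$ of $\tilde{\mathcal X}$ that reduces to $\partial$ modulo $I$, with $\tilde\partial x_i=t_i$ for $x_i\in X_1$. Then $\tilde\partial^2$ is a $\Gamma$-derivation of degree $-2$ with image in $I\tilde{\mathcal X}$, since $\partial^2=0$. A $Q$-linear map $\tilde{\mathcal X}\to I\tilde{\mathcal X}$ sends $I\tilde{\mathcal X}$ into $I^2\tilde{\mathcal X}$, so it induces an $R$-linear map from $\mathcal X$ to $I\tilde{\mathcal X}/I^2\tilde{\mathcal X}=(I/I^2)\otimes_R\mathcal X$. A $Q$-linear lift $\tilde f$ of a map $f\colon\mathcal X\to\mathcal X$ induces $1\otimes f$ on this quotient. Let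
\[
\tau\colon\mathcal X\to(I/I^2)\otimes_R\mathcal X
\]
be induced by $\tilde\partial^2$. It is a chain map of degree $-2$ because $\tilde\partial^2$ commutes with $\tilde\partial$. Let $\tau_Z\colon\mathcal X\to Z\otimes_R\mathcal X$ be its composite with $I/I^2\to Z$.

\begin{lemma}\label{lem:tau}
For every chain map $f\colon\mathcal X\to\mathcal X$ of degree $-j$ we have $\tau_Zf\simeq(1\otimes f)\tau_Z$.
\end{lemma}

\begin{proof}
Lift $f$ to $\tilde f$ and put $\tilde g=\tilde\partial\tilde f-(-1)^j\tilde f\tilde\partial$. Its image lies in $I\tilde{\mathcal X}$, so it induces $\bar g\colon\mathcal X\to(I/I^2)\otimes_R\mathcal X$ of degree $-j-1$. Reducing the identity \eqref{eq:lift} modulo $I^2\tilde{\mathcal X}$ gives $\tau f-(1\otimes f)\tau=(1\otimes\partial)\bar g+(-1)^j\bar g\partial$, which is the boundary of $\bar g$. Compose with $I/I^2\to Z$.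
\end{proof}

If $Z$ is free, every functional $z\colon Z\to K$ lifts to $\phi\colon Z\to R$, and $(\phi\otimes1)\tau_Z$ is a chain map $\mathcal X\to\mathcal X$ whose class is central by Lemma~\ref{lem:tau}. In general $z$ lifts only to a chain map from a free resolution of $Z$ to $\mathcal X$. This produces a map $\mathcal X\to\mathcal X\otimes_R\mathcal X$, and the multiplication of $\mathcal X$ brings us back to $\mathcal X$. The construction applies to all of $\operatorname{Ext}_R(Z,K)$.

Let $\rho\colon G\to Z$ be a free resolution. By (F), $\rho\otimes1\colon G\otimes_R\mathcal X\to Z\otimes_R\mathcal X$ is a quasi-isomorphism, and composition with it is a bijection on homotopy classes of chain maps from $\mathcal X$. So there is a chain map $\alpha\colon\mathcal X\to G\otimes_R\mathcal X$ of degree $-2$ with $(\rho\otimes1)\alpha\simeq\tau_Z$. For a chain map $f\colon\mathcal X\to\mathcal X$,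
\[
(\rho\otimes1)(1\otimes f)\alpha=(1\otimes f)(\rho\otimes1)\alpha\simeq(1\otimes f)\tau_Z\simeq\tau_Zf\simeq(\rho\otimes1)\alpha f ,
\]
and therefore
\begin{equation}\label{eq:alpha}
(1\otimes f)\alpha\simeq\alpha f .
\end{equation}
Let $\omega\colon\mathcal X\otimes_R\mathcal X\to\mathcal X$ be the multiplication, a chain map of degree $0$. The assignment $y\mapsto\omega(y\otimes1)\alpha$ from $\operatorname{Hom}_R(G,\mathcal X)$ to $\operatorname{Hom}_R(\mathcal X,\mathcal X)$ commutes with the differentials, because $\omega$ and $\alpha$ are chain maps of even degree. It induces a $K$-linear map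
\[
\eta\colon h^i(Z)=\operatorname{Ext}^i_R(Z,K)\to\mathcal E^{i+2},\qquad\eta([y])=[\omega(y\otimes1)\alpha].
\]
The next lemma is the reason to work with derivations: $\eta$ turns the action of $\pi$ on $h(Z)$ into the bracket.

\begin{lemma}\label{lem:equiv}
For $g\in\pi^j$ and $y\in h^i(Z)$ we have $[g,\eta(y)]=\eta(gy)$.
\end{lemma}

\begin{proof}
Represent $g$ by a $\Gamma$-derivation $\theta$ and $y$ by a chain map. The product rule says $\theta\omega=\omega(\theta\otimes1+1\otimes\theta)$. The sign conventions give $(\theta\otimes1)(y\otimes1)=\theta y\otimes1$ and $(1\otimes\theta)(y\otimes1)=(-1)^{ij}(y\otimes1)(1\otimes\theta)$. With \eqref{eq:alpha},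
\[
\theta\,\omega(y\otimes1)\alpha=\omega(\theta y\otimes1)\alpha+(-1)^{ij}\omega(y\otimes1)(1\otimes\theta)\alpha\simeq\omega(\theta y\otimes1)\alpha+(-1)^{ij}\omega(y\otimes1)\alpha\,\theta .
\]
So $g\,\eta(y)-(-1)^{ij}\eta(y)g=\eta(gy)$, and $(-1)^{ij}=(-1)^{(i+2)j}$.
\end{proof}

\begin{lemma}\label{lem:degree0}
$\dim\pi^2=\mu(I)$, and $\eta$ maps $h^0(Z)=\operatorname{Hom}_R(Z,K)$ injectively into $\pi^2$.
\end{lemma}

\begin{proof}
Let $z\colon Z\to K$, let $\tilde z$ be the composite $I/I^2\to Z\to K$, and let $y\colon G\to\mathcal X$ be a chain map with $\varepsilon y=z\rho$. Since $\varepsilon$ is multiplicative,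
\[
\varepsilon\omega(y\otimes1)\alpha=(z\otimes\varepsilon)(\rho\otimes1)\alpha\simeq(z\otimes\varepsilon)\tau_Z=(\tilde z\otimes\varepsilon)\tau .
\]
Homotopic maps $\mathcal X\to K$ are equal, so $\varepsilon_*\eta(z)$ is the map $\mathcal X_2\to K$, $u\mapsto\tilde z(\tau u)$, where $\tau u\in(I/I^2)\otimes\mathcal X_0=I/I^2$. By Lemma~\ref{lem:der}(b), $\tilde\partial^2$ vanishes on $Q\langle X_1\rangle$. So $\varepsilon_*\eta(z)$ vanishes on $R\langle X_1\rangle_2$, and $\eta(z)\in\pi^2$ by Lemma~\ref{lem:pi}(b).

For $x\in X_2$ write $\tilde\partial x=\sum_i\tilde a_ix_i$ with images $a_i\in R$, so that $\partial x=\sum_ia_ix_i$ and $\tilde\partial^2x=\sum_i\tilde a_it_i\in I$. The exact sequence $0\to I\otimes_Q\mathcal K^Q\to\mathcal K^Q\to\mathcal K\to0$ gives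
\[
0=H_1(\mathcal K^Q)\to H_1(\mathcal K)\to I/\mathfrak m_QI\to H_0(\mathcal K^Q)\to H_0(\mathcal K),
\]
in which the last map is the identity of $K$. So the connecting map $[\sum_ia_ix_i]\mapsto\sum_i\tilde a_it_i$ is an isomorphism $H_1(\mathcal K)\to I/\mathfrak m_QI$, and the elements $\tilde\partial^2x$, $x\in X_2$, minimally generate $I$. Hence $|X_2|=\mu(I)$. If $\eta(z)=0$, then $\tilde z$ vanishes on generators of $I/I^2$, so $\tilde z=0$, and $z=0$ because $I/I^2\to Z$ is onto.
\end{proof}

Let $V=\eta(\operatorname{Hom}_R(Z,K))\subseteq\pi^2$. Then $\dim V=\dim_KZ/\mathfrak mZ=r$. The finiteness of $s=\operatorname{pd}_RZ$ is used exactly once, in the following proposition.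

\begin{proposition}\label{prop:ideal}
There is a finite-dimensional graded subspace $N\subseteq L$ such that $V\subseteq N$, $[L,N]\subseteq N$, and $N$ contains the squares of its odd homogeneous elements. In particular the even part of $N$ has dimension $e\ge r$.
\end{proposition}

\begin{proof}
Let $N_0$ be the span of all $[g_p,[\dots,[g_1,v]\dots]]$ with $p\ge0$, $g_i\in L$ homogeneous and $v\in V$. Then $N_0\subseteq L$ by Lemma~\ref{lem:pi}(c), and $[L,N_0]\subseteq N_0$ by construction. If $v=\eta(z)$, repeated use of Lemma~\ref{lem:equiv} shows that the iterated bracket equals $\eta(g_p\cdots g_1z)$. Since $h^i(Z)=0$ for $i>s$, it vanishes when its degree exceeds $s+2$. So $N_0\subseteq\bigoplus_{i=2}^{s+2}\pi^i$ is finite-dimensional.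

Let $N$ be the sum of $N_0$ and the span of the squares of the odd homogeneous elements of $N_0$. (If $\operatorname{char}K\ne2$, then $y^2=\frac12[y,y]$ and $N=N_0$.) These squares lie in $L$ and have even degree at most $2(s+2)$. So $N$ is finite-dimensional and has the same odd part as $N_0$. For $g\in L$ of degree $j$ and odd $y\in N_0$,
\[
[[g,y],y]=\bigl(gy-(-1)^jyg\bigr)y+(-1)^jy\bigl(gy-(-1)^jyg\bigr)=gy^2-y^2g=[g,y^2],
\]
and the left side is $\pm[y,[g,y]]\in[L,N_0]\subseteq N_0$. Hence $[L,N]\subseteq N$.
\end{proof}

If $Z$ is free, then $s=0$ and $N=V$ is central in $\mathcal E$. The next example shows that iterated brackets need not terminate.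

\begin{example}\label{ex:square}
Let $Q=K[t_1,t_2]_{(t_1,t_2)}$ and $I=\mathfrak m_Q^2$, so $\mathfrak m\cong K^2$. Let $\xi_1,\xi_2\in\mathcal E^1$ be the components of the last map in the triangle $\mathfrak m\to R\to K\to\mathfrak m[1]$. The long exact sequence for $h$ shows that $(u_1,u_2)\mapsto u_1\xi_1+u_2\xi_2$ is a bijection $(\mathcal E^i)^2\to\mathcal E^{i+1}$ for $i\ge0$. So $\mathcal E$ is the free associative algebra on $\xi_1,\xi_2$. We have $\pi^1=\mathcal E^1$, both having dimension $2$, and $\pi^2$ has dimension $\mu(I)=3$, with basis $\xi_1^2,\ \xi_1\xi_2+\xi_2\xi_1,\ \xi_2^2$. Let $v\in\pi^2$ be not a multiple of $g=\xi_2^2$. The $p$-fold bracket $[g,[\dots,[g,v]\dots]]$ is $g^pv$ plus words ending in $\xi_2$, and $g^pv$ contains a word ending in $\xi_1$; so the bracket is never zero. For nonzero multiples of $\xi_2^2$ use $g=\xi_1^2$. By Proposition~\ref{prop:ideal}, $I/I^2$ has no nonzero quotient of finite projective dimension.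
\end{example}

\section{The lower bound}\label{sec:lower}

By Lemma~\ref{lem:koszul} we must show that $\operatorname{Ext}_U^m(K,U)=0$ for $m<r$. The elements of $V$ need not be central in $U$. But an element of top degree in $N$ is, since its brackets with $L$ lie in $N$ in still higher degree. We factor it out and repeat. Two test cases show what to expect at each step: $\operatorname{Ext}_S(K,S)$ is concentrated in degree $1$ for the polynomial ring $S=K[z]$, and $\operatorname{Hom}_S(K,S)\ne0$ for the exterior algebra $S=K[z]/(z^2)$. So an even element should raise the least nonvanishing degree by one, and an odd element should leave it unchanged.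

\begin{lemma}\label{lem:rees}
Let $S$ be a graded $K$-algebra and $z\in S$ a homogeneous element with $[z,u]=0$ for all homogeneous $u\in S$. Put $\bar S=S/zS$, noting that $zS=Sz$, and let $Y$ be a graded $\bar S$-module.
\begin{itemize}
\item[(a)] If $|z|$ is even and $z$ is a nonzerodivisor, then $\operatorname{Ext}_S^m(Y,S)\cong\operatorname{Ext}_{\bar S}^{m-1}(Y,\bar S)$ up to shift.
\item[(b)] If $|z|$ is odd and $\{u\in S:zu=0\}=zS$, then $\operatorname{Ext}_S^m(Y,S)\cong\operatorname{Ext}_{\bar S}^{m}(Y,\bar S)$ up to shift.
\end{itemize}
\end{lemma}

\begin{proof}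
For an $S$-module $J$ let $\Gamma J=\{v\in J:zv=0\}$. It is a graded submodule, since $zuv=\pm uzv$, and so an $\bar S$-module. For $\bar S$-modules $Y'$ we have $\operatorname{Hom}_S(Y',J)=\operatorname{Hom}_{\bar S}(Y',\Gamma J)$. Hence $\Gamma J$ is injective over $\bar S$ if $J$ is injective over $S$. Let $S\to J^0\to J^1\to\cdots$ be a graded injective resolution. Then $\operatorname{Ext}_S(Y,S)$ is the cohomology of $\operatorname{Hom}_{\bar S}(Y,\Gamma J^\bullet)$, and we compute the cohomology of $\Gamma J^\bullet$.

The key observation is this. Let $J$ be injective and let $v\in J$ be homogeneous with $uv=0$ whenever $uz=0$. Then $uz\mapsto uv$ is a well-defined homomorphism $Sz\to J$. It extends to $S\to J$, and the image $v'$ of $1$ satisfies $zv'=v$. So $v\in zJ$.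

(a) The condition on $v$ is empty, so $0\to\Gamma J^\bullet\to J^\bullet\xrightarrow{z}J^\bullet\to0$ is exact, and it is a sequence of complexes of $S$-modules because $z$ is central. The long exact sequence reads $0\to H^0(\Gamma J^\bullet)\to S\xrightarrow{z}S\to H^1(\Gamma J^\bullet)\to0$ and gives $H^q(\Gamma J^\bullet)=0$ for $q\ge2$. So the only cohomology is $H^1\cong\bar S$, up to shift. The map $\Gamma J^0\to\Gamma J^1$ is injective, hence split: $\Gamma J^1=\Gamma J^0\oplus J'$. Thus $\Gamma J^\bullet$ is the direct sum of the contractible complex $\Gamma J^0\xrightarrow{=}\Gamma J^0$ and an injective resolution $J'\to\Gamma J^2\to\cdots$ of $\bar S$ that starts in degree $1$.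

(b) Since $uz=\pm zu$ for homogeneous $u$, also $\{u:uz=0\}=Sz$, and $z^2=0$. So every homogeneous $v\in\Gamma J^q$ satisfies the condition above, and $\Gamma J^q=zJ^q$. We get an exact sequence $0\to\Gamma J^\bullet\to J^\bullet\xrightarrow{z}\Gamma J^\bullet\to0$ of complexes of vector spaces. Since $\Gamma$ is left exact, $H^0(\Gamma J^\bullet)=\Gamma S=Sz$ as $S$-modules. The long exact sequence gives $S\xrightarrow{z}zS\to H^1(\Gamma J^\bullet)\to0$, whence $H^1=0$, and $H^q(\Gamma J^\bullet)\cong H^{q+1}(\Gamma J^\bullet)$ for $q\ge1$. So $\Gamma J^\bullet$ is an injective resolution of $Sz$, and $\bar u\mapsto uz$ is an isomorphism $\bar S\to Sz$ of left modules, up to shift.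
\end{proof}

Let $N$ be as in Proposition~\ref{prop:ideal}. Choose a homogeneous basis $z_1,\dots,z_q$ of $N$ with $|z_1|\ge\dots\ge|z_q|$, and extend it to a totally ordered homogeneous basis of $L$ that begins with $z_1<\dots<z_q$. Put $U_0=U$ and $U_i=U_{i-1}/z_iU_{i-1}$, writing $z_i$ also for its image.

\begin{lemma}\label{lem:peel}
For $1\le i\le q$, $U_{i-1}$ is a quotient algebra of $U$ in which $z_1,\dots,z_{i-1}$ vanish, the ordered monomials not involving $z_1,\dots,z_{i-1}$ form a basis of $U_{i-1}$, and the pair $S=U_{i-1}$, $z=z_i$ satisfies the hypotheses of part (a) or (b) of Lemma~\ref{lem:rees}, according to the parity of $|z_i|$.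
\end{lemma}

\begin{proof}
The first two statements hold for $i=1$ by Corollary~\ref{cor:U}. Assume them for $i$. For homogeneous $g\in L$ the bracket $[g,z_i]$ lies in $N$ and has degree greater than $|z_i|$, so it is a combination of $z_1,\dots,z_{i-1}$. The same holds for $z_i^2$ if $z_i$ is odd. So in $U_{i-1}$ the element $z_i$ has zero bracket with the generators, hence with all words in them, and $z_i^2=0$ if $z_i$ is odd. In particular $z_iU_{i-1}$ is a two-sided ideal. The basis elements of $U_{i-1}$ have the form $z_i^aw$, with $w$ an ordered monomial in the basis elements after $z_i$. If $z_i$ is even, then $z_i\cdot z_i^aw=z_i^{a+1}w$, so multiplication by $z_i$ is injective with image the span of the $z_i^aw$, $a\ge1$. If $z_i$ is odd, then $a\le1$, multiplication by $z_i$ sends $w$ to $z_iw$ and $z_iw$ to $0$, and both its kernel and its image are the span of the $z_iw$. In both cases the $w$ form a basis of $U_i$.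
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Each $U_i$ is connected, so $K$ is a module over it. Exactly $e$ of the elements $z_1,\dots,z_q$ are even. Applying Lemma~\ref{lem:rees} with $Y=K$ for $i=1,\dots,q$ gives $\operatorname{Ext}_U^m(K,U)\cong\operatorname{Ext}_{U_q}^{m-e}(K,U_q)$ up to shift, and this vanishes for $m<e$. By Lemma~\ref{lem:koszul} and Proposition~\ref{prop:ideal}, $\gamma\ge e\ge r$.
\end{proof}

\section{Building the Koszul complex in \texorpdfstring{$c+1$}{c+1} steps}\label{sec:steps}

\begin{definition}\label{def:steps}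
An object of $D(R)$ is \emph{linear} if it is isomorphic to a complex of $K$-vector spaces. An object is \emph{built in $l$ steps} if it is a direct summand of an object $Y_l$ for which there are objects $Y_0=0,Y_1,\dots,Y_l$ and triangles $Y_i\to Y_{i+1}\to W_{i+1}\to Y_i[1]$, $0\le i<l$, with every $W_i$ linear.
\end{definition}

Both notions are stable under shifts. If $M$ is built in $l$ steps, the long exact homology sequences give $\mathfrak m^lH(M)=0$. This is why $\gamma$ is defined with $\mathcal K$ and not with $R$: the ring $K[t]/(t^a)$ needs at least $a$ steps, although $c=1$, and a ring of positive dimension is not built in finitely many steps.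

For a complex $M$ let $\tau_{\ge i}M$ be the subcomplex $\cdots\to M_{i+1}\to\ker\partial_i\to0$. The quotient $\tau_{\ge i}M/\tau_{\ge i+1}M$ is the two-term complex $M_{i+1}/\ker\partial_{i+1}\hookrightarrow\ker\partial_i$, and it maps quasi-isomorphically onto $H_i(M)[i]$. The homology of $\mathcal K$ consists of $K$-vector spaces and, by depth sensitivity of the Koszul complex, lives in degrees $0,\dots,n-\operatorname{depth}R$. So the truncations build $\mathcal K$ in $n-\operatorname{depth}R+1$ steps. If $R$ is Cohen--Macaulay this is $c+1$. In general it is too many, and we replace $R$ by a module that has the depth that $R$ lacks.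

Since $R$ contains a field, Hochster's theorem \cite[\S\S8.4--8.5]{bh} provides a \emph{balanced big Cohen--Macaulay module}: an $R$-module $B$, not necessarily finitely generated, such that $B\ne\mathfrak mB$ and every system of parameters of $R$ is a $B$-regular sequence. The plan is to evaluate $R\otimes_Q^{\mathbf L}B\otimes_R^{\mathbf L}K$ in two ways. Grouped as $R\otimes^{\mathbf L}_Q(B\otimes^{\mathbf L}_RK)$, it is a sum of shifts of $R\otimes_Q^{\mathbf L}K=\mathcal K$. Grouped as $(R\otimes_Q^{\mathbf L}B)\otimes_R^{\mathbf L}K$, it has one linear layer for each nonzero $\operatorname{Tor}_j^Q(R,B)$. We first count these layers. For finitely generated $B$ the next lemma would follow from the Auslander--Buchsbaum formula $\operatorname{pd}_QB=n-d=c$; without finiteness we argue with local cohomology.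

\begin{lemma}\label{lem:tor}
$T_j=\operatorname{Tor}_j^Q(R,B)$ vanishes for $j>c$.
\end{lemma}

\begin{proof}
Suppose not. Since primes of $Q$ have finite height, the nonempty set $\bigcup_{j>c}\operatorname{Supp}_QT_j$ has a minimal element $\mathfrak q$. Put $p=\operatorname{pd}_{Q_{\mathfrak q}}R_{\mathfrak q}$, which is finite because $Q_{\mathfrak q}$ is regular. Some $(T_j)_{\mathfrak q}$ with $j>c$ is nonzero, so $m=p-c\ge1$.

\emph{Step 1: $\mathfrak q$ contains a $B$-regular sequence of length $m$.} The set of primes $\mathfrak q'$ of $Q$ with $\operatorname{pd}_{Q_{\mathfrak q'}}R_{\mathfrak q'}\ge p$ is the locus where the $(p-1)$-st syzygy in a finite free resolution of $R$ over $Q$ is not free. So it is closed, say equal to $V(\mathfrak b)$ with $\mathfrak b$ radical, and $\mathfrak b\subseteq\mathfrak q$. A prime $\mathfrak q'\in V(\mathfrak b)$ contains $I$, since $R_{\mathfrak q'}\ne0$, and has height at least $p$, since the global dimension of $Q_{\mathfrak q'}$ is $\operatorname{ht}\mathfrak q'$. Hence $I\subseteq\mathfrak b$ and $\dim R/\mathfrak bR\le n-p=d-m$. Suppose $y_1,\dots,y_i\in\mathfrak b$,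 $i<m$, satisfy $\dim R/(y_1,\dots,y_i)R=d-i$. The finitely many primes $\mathfrak p\supseteq(y_1,\dots,y_i)R$ of $R$ with $\dim R/\mathfrak p=d-i$ do not contain $\mathfrak bR$, because $d-m<d-i$. By prime avoidance some $y_{i+1}\in\mathfrak b$ lies outside all of them, and then $\dim R/(y_1,\dots,y_{i+1})R=d-i-1$. So we obtain $y_1,\dots,y_m\in\mathfrak b$ whose images are part of a system of parameters of $R$, and they form a $B$-regular sequence.

\emph{Step 2: vanishing of local cohomology.} Let $\mathfrak a=(y_1,\dots,y_m)Q_{\mathfrak q}$. Let $H^i_{\mathfrak a}$ be the right derived functors of the functor $H^0_{\mathfrak a}$ that assigns to a $Q_{\mathfrak q}$-module the submodule of elements killed by a power of $\mathfrak a$. Every element of $H^i_{\mathfrak a}(M)$ is killed by a power of $\mathfrak a$. Call $u_1,\dots,u_l$ \emph{weakly regular} on $M$ if each $u_{i+1}$ acts injectively on $M/(u_1,\dots,u_i)M$. If $u_1,\dots,u_l\in\mathfrak a$ is weakly regular on $M$, then $H^i_{\mathfrak a}(M)=0$ for $i<l$. Indeed, by induction on $l$ we have $H^{i-1}_{\mathfrak a}(M/u_1M)=0$ for $i<l$, so the sequence $0\to M\xrightarrow{u_1}M\to M/u_1M\to0$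 shows that $u_1$ acts injectively on $H^i_{\mathfrak a}(M)$, which forces this module to vanish. Localization is exact, so $y_1,\dots,y_m$ is weakly regular on $B_{\mathfrak q}$, and $H^i_{\mathfrak a}(B_{\mathfrak q})=0$ for $i<m$.

\emph{Step 3: the contradiction.} Let $F$ be the minimal free resolution of $R_{\mathfrak q}$ over $Q_{\mathfrak q}$, of length $p$, and $C=F\otimes B_{\mathfrak q}$. Then $H_j(C)=(T_j)_{\mathfrak q}$, and $H^i_{\mathfrak a}(C_j)=0$ for $i<m$. Let $b$ be maximal with $H_b(C)\ne0$, so $c<b\le p$. By minimality of $\mathfrak q$, the module $H_b(C)$ is supported only at the maximal ideal of $Q_{\mathfrak q}$. Each cyclic submodule is then killed by a power of $\mathfrak q\supseteq\mathfrak b$, so $H^0_{\mathfrak a}(H_b(C))=H_b(C)$.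

Let $D_j=\operatorname{im}(C_{j+1}\to C_j)$. Then $D_p=0$, and $0\to D_{j+1}\to C_{j+1}\to D_j\to0$ is exact for $j\ge b$. Descending induction on $j$, starting from $D_{p-1}\cong C_p$, gives $H^i_{\mathfrak a}(D_j)=0$ for $b\le j<p$ and $i<m-(p-1-j)=j-c+1$. As $b-c+1\ge2$, we get $H^1_{\mathfrak a}(D_b)=0$, which also holds if $b=p$. Moreover $H^0_{\mathfrak a}(\ker\partial_b)\subseteq H^0_{\mathfrak a}(C_b)=0$ because $m\ge1$. The sequence $0\to D_b\to\ker\partial_b\to H_b(C)\to0$ now gives $H^0_{\mathfrak a}(H_b(C))=0$, so $H_b(C)=0$, a contradiction.
\end{proof}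

To carry out the plan, the left factor $R$ in $R\otimes_Q^{\mathbf L}B$ must keep acting, but $R$ does not act on a free resolution of itself over $Q$. A resolution that is an algebra acts on itself, and this suffices. We use two standard facts. First, there is a \emph{Tate resolution} $A\to R$ over $Q$: a nonnegatively graded, graded-commutative dg $Q$-algebra with $A_0=Q$ and all $A_i$ free over $Q$, together with a quasi-isomorphism of dg algebras onto $R$. Second, restriction along a quasi-isomorphism of dg algebras is an equivalence of derived categories; so $D(R)\to D(A)$ is an equivalence of triangulated categories, where $D(A)$ is the derived category of dg $A$-modules.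

\begin{proposition}\label{prop:steps}
$\mathcal K$ is built in $c+1$ steps.
\end{proposition}

\begin{proof}
We first note that for every $R$-module $H$, the complex $H\otimes_R\mathcal X$ is connected by $R$-linear quasi-isomorphisms to a complex of $K$-vector spaces: if $G'\to H$ is a free resolution, then $H\otimes_R\mathcal X\leftarrow G'\otimes_R\mathcal X\to G'\otimes_RK$ are quasi-isomorphisms by (F).

Put $\bar A=A\otimes_QR$ and $M=A\otimes_QB$. Then $M$ is a dg $\bar A$-module by $(u\otimes v)(u'\otimes\beta)=uu'\otimes v\beta$, and $H_i(M)=T_i$. For a dg $\bar A$-module $P$, the complex $P\otimes_R\mathcal X$, formed over the second factor $R$, is a dg $A$-module through the action on $P$. The functor $-\otimes_R\mathcal X$ is exact and preserves quasi-isomorphisms by (F).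

\emph{The filtration.} Each $\tau_{\ge i}M$ is a dg $\bar A$-submodule: $\bar A_0=R$ acts by chain maps, so it preserves $\ker\partial_i$, and $\bar A_{\ge1}$ raises degrees. Let $\bar A$ act on $T_i[i]$ through $\bar A_0=R$, with $\bar A_{\ge1}$ acting as zero. The quasi-isomorphism $\tau_{\ge i}M/\tau_{\ge i+1}M\to T_i[i]$ is $\bar A$-linear: it is $R$-linear, and it kills everything in degrees above $i$. On $T_i[i]\otimes_R\mathcal X$ the algebra $A$ acts through $A\to R$, since $A_{\ge1}$ acts as zero and $A_0=Q$ acts through $Q\to R$. So $T_i[i]\otimes_R\mathcal X$ is the restriction of an $R$-complex, and this complex is linear by the first paragraph. Put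
\[
Y_i=\bigl(\tau_{\ge c+1-i}M/\tau_{\ge c+1}M\bigr)\otimes_R\mathcal X,\qquad0\le i\le c+1 .
\]
Then $Y_0=0$, $Y_i\subseteq Y_{i+1}$, and $Y_{i+1}/Y_i$ is isomorphic in $D(A)$ to $T_{c-i}[c-i]\otimes_R\mathcal X$. As $\tau_{\ge0}M=M$ and $\tau_{\ge c+1}M$ is exact by Lemma~\ref{lem:tor}, the map $M\otimes_R\mathcal X\to Y_{c+1}$ is a quasi-isomorphism.

\emph{The summand.} As dg $A$-modules, $M\otimes_R\mathcal X=A\otimes_Q(B\otimes_R\mathcal X)$. By the first paragraph, and since a complex of vector spaces is quasi-isomorphic to its homology, $B\otimes_R\mathcal X$ is connected by quasi-isomorphisms of $Q$-complexes to a graded $K$-vector space $W$ with zero differential and $W_0=B/\mathfrak mB\ne0$. By (F) over $Q$, the functor $A\otimes_Q-$ turns these into quasi-isomorphisms of dg $A$-modules. A nonzero vector in $W_0$ gives a decomposition $W=K\oplus W'$, so $A\otimes_QK$ is a direct summand of $A\otimes_QW\cong Y_{c+1}$ in $D(A)$. Finally,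
\[
A\otimes_QK\leftarrow A\otimes_Q\mathcal K^Q\to R\otimes_Q\mathcal K^Q=\mathcal K
\]
are quasi-isomorphisms of dg $A$-modules, again by (F), and $A$ acts on $\mathcal K$ through $R$.

So in $D(A)$ the restriction of $\mathcal K$ is a direct summand of $Y_{c+1}$, and the inclusions $Y_i\subseteq Y_{i+1}$ give triangles whose third terms are restrictions of linear objects. Transporting this along the equivalence $D(R)\simeq D(A)$ gives the assertion.
\end{proof}

\section{The upper bound}\label{sec:upper}

In Section~\ref{sec:model} a free resolution of $h(\mathcal K)$ over $\mathcal E$ came from a triangle in $D(R)$, and its dual came from applying $\kappa$. In general we realize a free resolution by a tower of triangles. The connecting maps of the tower are invisible to $h$, and a long enough composite of such maps into $\mathcal K$ must vanish. Call a morphism $f$ in $D(R)$ \emph{$h$-null} if $h(f)=0$; shifts of $h$-null maps are $h$-null.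

\begin{lemma}\label{lem:null}
If $M_l\to\dots\to M_1\to M_0$ are $h$-null maps and $Y$ is built in $l$ steps, then the composite $M_l\to M_0\to Y$ is zero for every morphism $M_0\to Y$.
\end{lemma}

\begin{proof}
Let $W$ be a complex of $K$-vector spaces. By adjunction, naturally in $M$,
\[
\operatorname{Hom}_{D(R)}(M,W)=\operatorname{Hom}_{D(K)}(K\otimes_R^{\mathbf L}M,W)=\prod_i\operatorname{Hom}_K\bigl(H_i(K\otimes_R^{\mathbf L}M),H_i(W)\bigr).
\]
For $W=K[i]$ this says that $h^i(f)$ is the $K$-dual of $H_i(K\otimes^{\mathbf L}_Rf)$. So if $f$ is $h$-null, then $H(K\otimes_R^{\mathbf L}f)=0$, and $f$ induces zero on $\operatorname{Hom}_{D(R)}(-,W)$ for every linear $W$.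

A direct summand of $Y_l$ maps to $Y_l$ by a split monomorphism, so we may assume $Y=Y_l$ as in Definition~\ref{def:steps}. We use induction on $l$; for $l=0$ we have $Y_0=0$. Let $l\ge1$. The composite $M_1\to M_0\to Y_l\to W_l$ is zero, so $M_1\to Y_l$ factors through $Y_{l-1}$. By induction the $l-1$ maps $M_l\to\dots\to M_1$ followed by $M_1\to Y_{l-1}$ compose to zero.
\end{proof}

\begin{proposition}\label{prop:adams}
Let $M\in D(R)$ be built in $l$ steps. Assume that $h^m(M)$ is finite-dimensional for all $m$ and zero for $m\ll0$, and that $\kappa(M)\ne0$. Then $\operatorname{Ext}^i_{\mathcal E}(h(M),\mathcal E)\ne0$ for some $i<l$.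
\end{proposition}

\begin{proof}
\emph{The tower.} Put $M^0=M$. Suppose $M^i$ is given with $h(M^i)$ degreewise finite-dimensional and zero in low degrees. Let $g_a=\dim h^a(M^i)$ and $W^i=\bigoplus_aK[a]^{g_a}=\prod_aK[a]^{g_a}$. The sum and the product are the same complex, and since sums and products of modules are exact, $W^i$ is both the coproduct and the product in $D(R)$. Let $\mathrm{pr}_\lambda\colon W^i\to K[a_\lambda]$ be the projections to the factors. The coproduct property gives $h^m(W^i)=\prod_a(\mathcal E^{m-a})^{g_a}$, a finite product because $\mathcal E^{m-a}=0$ for $a>m$ and $g_a=0$ for $a\ll0$. Hence $h(W^i)$ is the free $\mathcal E$-module on the $\mathrm{pr}_\lambda$, and it is degreewise finite-dimensional and zero in low degrees. By the product property, bases of the spaces $h^a(M^i)$ define a map $f_i\colon M^i\to W^i$, and $h(f_i)$ is onto because it sends the $\mathrm{pr}_\lambda$ to these bases. Complete $f_i$ to a triangle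
\[
M^i\xrightarrow{f_i}W^i\xrightarrow{g_i}M^{i+1}\xrightarrow{w_i}M^i[1].
\]
Since $h(f_i)$ is onto in all degrees, the long exact sequence shows that $w_i$ is $h$-null and that $0\to h(M^{i+1})\to h(W^i)\to h(M^i)\to0$ is exact. So $M^{i+1}$ satisfies the finiteness assumption, and the construction continues. Splicing gives a free resolution $\cdots\to h(W^1)\to h(W^0)\to h(M)\to0$ whose maps are induced by $\delta_i=f_{i+1}g_i\colon W^i\to W^{i+1}$.

\emph{The dual complex.} For $J\in D(R)$ and $\beta\in\kappa^m(J)$, the map $\varphi\mapsto\varphi[m]\circ\beta$ is a homomorphism $h(J)\to\mathcal E$ of degree $m$. This defines a map $\kappa(J)\to\operatorname{Hom}_{\mathcal E}(h(J),\mathcal E)$, natural in $J$. For $J=W^i$ it is bijective: in degree $m$, the left side is $\prod_\lambda\mathcal E^{a_\lambda+m}$ through $\beta\mapsto(\mathrm{pr}_\lambda[m]\circ\beta)_\lambda$ by the product property, and the right side is the same product through evaluation on the basis. So $\operatorname{Ext}^i_{\mathcal E}(h(M),\mathcal E)$ is the $i$-th cohomology of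
\[
0\to\kappa(W^0)\xrightarrow{\kappa(\delta_0)}\kappa(W^1)\xrightarrow{\kappa(\delta_1)}\kappa(W^2)\to\cdots .
\]

\emph{Lifting along the tower.} Suppose this cohomology vanishes for all $i<l$. Define $v_i\colon M^i\to M[i]$ by $v_0=\mathrm{id}$ and $v_{i+1}=v_i[1]\circ w_i$. We show by induction that $\kappa(v_i)$ is onto for $i\le l$. Let $i<l$, assume that $\kappa(v_i)$ is onto, and let $\beta\in\kappa(M^i)$; we write the action of morphisms on $\kappa$ by juxtaposition. Then $\delta_if_i\beta=f_{i+1}g_if_i\beta=0$. If $i=0$, exactness gives $f_0\beta=0$, and we put $\beta'=\beta$. If $i\ge1$, exactness gives $\sigma\in\kappa(W^{i-1})$ with $f_i\beta=f_ig_{i-1}\sigma$, and we put $\beta'=\beta-g_{i-1}\sigma$; then $v_i\beta'=v_i\beta$, because $v_ig_{i-1}=v_{i-1}[1]\circ w_{i-1}g_{i-1}=0$. In both cases $f_i\beta'=0$, so $\beta'$ is in the image of $\kappa(w_i[-1])$ by the long exact sequence of the triangle. Hence $v_i\beta$ lies in the image of $\kappa(v_i\circ w_i[-1])=\kappa(v_{i+1}[-1])$. So $\kappa(v_{i+1}[-1])$ is onto, and so is $\kappa(v_{i+1})$.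

The map $v_l$ is a composite of $l$ $h$-null maps ending in $M[l]$, which is built in $l$ steps. Lemma~\ref{lem:null}, applied to the identity of $M[l]$, gives $v_l=0$. Since $\kappa(v_l)$ is onto, $\kappa(M)=0$, contrary to the hypothesis.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
We apply Proposition~\ref{prop:adams} to $M=\mathcal K$ and $l=c+1$. By Proposition~\ref{prop:steps}, $\mathcal K$ is built in $c+1$ steps, and $h(\mathcal K)$ has dimension $2^n$. It remains to see that $\kappa(\mathcal K)\ne0$. Let $b$ be the largest integer with $H_b(\mathcal K)\ne0$. Then $\tau_{\ge b}\mathcal K\to H_b(\mathcal K)[b]$ is a quasi-isomorphism, so the inclusion $\tau_{\ge b}\mathcal K\subseteq\mathcal K$ gives a morphism $H_b(\mathcal K)[b]\to\mathcal K$ in $D(R)$ that is bijective on $H_b$. As $\mathfrak mH_b(\mathcal K)=0$, there is a nonzero map $K\to H_b(\mathcal K)$. The composite $K[b]\to\mathcal K$ is nonzero on homology, hence nonzero. Therefore $\gamma\le c$.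
\end{proof}

Propositions~\ref{prop:lower} and~\ref{prop:upper} give $\mu(Z)=r\le\gamma\le c=\operatorname{ht}I$. This proves Theorem~\ref{thm:bound}, and with Section~\ref{sec:reduction} also Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{avramov}
Avramov, \emph{Infinite free resolutions}.

\bibitem{bh}
Bruns and Herzog, \emph{Cohen--Macaulay rings}.

\bibitem{notes}
\emph{Module of differentials, evolutions, reductions, and Brian\c{c}on Skoda theorem},
\texttt{https://www.slmath.org/ckeditor\_assets/attachments/782/polini.pdf}.

\end{thebibliography}
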